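\title{Double total domination in graphs of minimum degree three}

\begin{abstract}
A set $S$ of vertices of a graph $G$ is double total dominating if every vertex of $G$ has at least two neighbors in $S$, and $\gamma_{\times 2,t}(G)$ is the least size of such a set. We prove that every connected graph of order $n$ and minimum degree at least $3$, other than the Heawood graph, satisfies $\gamma_{\times 2,t}(G)\le 5n/6$, and that the constant $5/6$ is best possible. The proof constructs six double total dominating sets whose complements have total size at least $n$. It applies Brooks' theorem to an auxiliary conflict graph, in which each vertex of large degree is left uncolored and is paid for by a randomly chosen neighbor that receives several colors.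
\end{abstract}

\section{Introduction}

Graphs are finite and simple. We write $N(v)$ for the set of neighbors of $v$, $d(v)=|N(v)|$ for its degree, $\delta(G)$ for the minimum degree of $G$, and $[6]=\{1,\dots,6\}$.

A set $S$ of vertices of $G$ is a \emph{double total dominating set} if every vertex of $G$, whether it lies in $S$ or not, is adjacent to at least two vertices of $S$. Thus every vertex still has a neighbor in $S$ after any one member of $S$ is removed. The least size of such a set is the \emph{double total domination number} $\gamma_{\times 2,t}(G)$. It is defined as soon as $\delta(G)\ge 2$, but a vertex of degree $2$ forces both of its neighbors into $S$, and a cycle of order $n$ has $\gamma_{\times2,t}=n$. Minimum degree $3$ is therefore the first case in which one can ask for a bound $\gamma_{\times2,t}(G)\le cn$ with $c<1$.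

Such a bound says that many vertices can be left out of $S$, so we pass to complements. Let $\delta(G)\ge3$ and call $T\subseteq V(G)$ \emph{admissible} if
\[
|N(v)\cap T|\le d(v)-2\qquad\text{for every vertex } v .
\]
Since $|N(v)\setminus T|=d(v)-|N(v)\cap T|$, the set $T$ is admissible exactly when $V(G)\setminus T$ is double total dominating. Hence $\gamma_{\times2,t}(G)=n-\max|T|$, where $n$ is the order of $G$ and $T$ runs over the admissible sets.

In a cubic graph, $T$ is admissible if and only if no two vertices of $T$ have a common neighbor. A vertex shares a neighbor with at most six others, so a greedy choice gives $|T|\ge n/7$ and $\gamma_{\times2,t}\le 6n/7$. The Heawood graph $G_{14}$, the bipartite point--line incidence graph of the Fano plane, attains this bound: any two vertices in the same part have a common neighbor, so an admissible set has at most one vertex in each part, and $\gamma_{\times2,t}(G_{14})=12=\frac67\cdot14$.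

The following is known for a connected graph $G$ of order $n$ with $\delta(G)\ge3$. One has $\gamma_{\times2,t}(G)\le 6n/7$, with equality if and only if $G=G_{14}$. If $G\ne G_{14}$, then $\gamma_{\times2,t}(G)\le 11n/13$, and if moreover $G$ is cubic, then $\gamma_{\times2,t}(G)\le 5n/6$. The problem that we settle comes from \cite{strong}: \emph{does $\gamma_{\times2,t}(G)\le 5n/6$ hold for every connected graph $G\neq G_{14}$ of order $n$ with $\delta(G)\ge3$?}

One would guess that it does. Adding edges never increases $\gamma_{\times2,t}$, so the graphs with the fewest edges should be the worst. But the guess does not reduce to the cubic case: a graph of odd order has no cubic spanning subgraph at all, and deleting edges may split off copies of $G_{14}$, which violate the bound.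

We prove a slightly stronger statement about six admissible sets at once. A \emph{scheme} on $G$ is a map $A\colon V(G)\to 2^{[6]}$ such that for every \emph{color} $i\in[6]$ the set $T_i=\{v: i\in A(v)\}$ is admissible. Its \emph{weight} is $\sum_v|A(v)|=\sum_i|T_i|$.

\begin{theorem}\label{thm:main}
If $G\ne G_{14}$ is a connected graph of order $n$ with $\delta(G)\ge3$, then $G$ has a scheme of weight at least $n$. Consequently some $T_i$ has at least $n/6$ elements, and $\gamma_{\times2,t}(G)\le 5n/6$.
\end{theorem}

\begin{theorem}\label{thm:sharp}
\begin{itemize}
\item[(a)] The constant $5/6$ is sharp: there is a connected cubic graph $G_{12}$ of order $12$ with $\gamma_{\times2,t}(G_{12})=10$.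
\item[(b)] If $G$ has order $n$, $\delta(G)\ge3$, and exactly $h$ components of $G$ are isomorphic to $G_{14}$, then $\gamma_{\times2,t}(G)\le\frac{5n}6+\frac h3$. Equality holds for all disjoint unions of copies of $G_{14}$ and $G_{12}$.
\end{itemize}
\end{theorem}

The advantage of schemes is that they allow trade. A vertex should carry one color on average; some vertices can carry none, and others can carry several. Section~\ref{sec:tools} collects the tools. Section~\ref{sec:models} proves Theorem~\ref{thm:main} by hand for cubic graphs and for graphs with a single vertex of degree $4$; these two cases contain the idea of the proof, and the section ends with the plan for the general case, which occupies Sections~\ref{sec:reduction}--\ref{sec:weight}. Theorem~\ref{thm:sharp} is proved in Section~\ref{sec:sharp}.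

\section{Schemes, blocks and the Heawood graph}\label{sec:tools}

Given $A\colon V(G)\to2^{[6]}$, we say that $v$ \emph{sees} color $i$ on each neighbor $x$ with $i\in A(x)$. So $A$ is a scheme if and only if every vertex $v$ sees every color at most $d(v)-2$ times. A vertex $x$ with $A(x)=\emptyset$ is \emph{uncolored}. The \emph{surplus} of a set $Y$ of vertices is $\sum_{v\in Y}(|A(v)|-1)$; Theorem~\ref{thm:main} asks for a scheme in which $V(G)$ has nonnegative surplus.

\begin{lemma}\label{lem:monotone}
\begin{itemize}
\item[(i)] Deleting colors from a scheme leaves a scheme.
\item[(ii)] If $H$ is a spanning subgraph of $G$ with $\delta(H)\ge3$, then every scheme on $H$ is a scheme on $G$.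
\end{itemize}
\end{lemma}

\begin{proof}
Part (i) holds because subsets of admissible sets are admissible. For (ii), each additional edge at $v$ raises the number of times that $v$ sees a given color by at most $1$, and it raises $d(v)-2$ by $1$.
\end{proof}

We use two standard theorems. \emph{Brooks' theorem}: a connected graph of maximum degree $\Delta\ge3$ other than $K_{\Delta+1}$ has a proper coloring with $\Delta$ colors. Since graphs of maximum degree at most $5$ are $6$-colorable greedily, every graph of maximum degree at most $6$ that contains no $K_7$ is $6$-colorable. The \emph{Caro--Wei bound}: every graph $Q$ has an independent set of size at least $\sum_v 1/(d_Q(v)+1)$. (Order the vertices at random and keep those that precede all their neighbors.)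

A \emph{Fano plane} is a set of seven points with seven triples of points, called lines, such that any two points lie on exactly one line. Each point lies on three lines, which pair up the other six points. A line meets $3\cdot2=6$ other lines, so any two lines meet in exactly one point. The Fano plane is unique up to isomorphism: name the points so that the lines through $0$ are $012$, $034$, $056$; the other lines through $1$ pair up $3,4,5,6$ avoiding $34$ and $56$, so after exchanging the names $5$ and $6$ if necessary they are $135$, $146$; and then the other lines through $2$ must be $236$, $245$. The Heawood graph $G_{14}$ has the points and the lines as vertices, each point being adjacent to the lines through it. It is cubic and bipartite with parts of size $7$, and two vertices in the same part have exactly one common neighbor. It has no bridge: after deleting a bridge from a cubic bipartite graph, a component with parts of sizes $a$ and $b$, the end of the bridge being in the first part, would have $3a-1=3b$ edges, which is impossible.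

The constraints of a scheme will be encoded by small sets on which all colors must differ. The next lemma describes the only obstruction to applying Brooks' theorem.

\begin{lemma}\label{lem:blocks}
Let $Z$ be a finite set with an indexed family of subsets, called blocks, such that every block has at most three elements and every element of $Z$ lies in at most three blocks. Let $Q$ be the graph on $Z$ in which two elements are adjacent if some block contains both. Then $Q$ has maximum degree at most $6$. If $K$ is a clique of order $7$ in $Q$, then $K$ is a component of $Q$, every element of $K$ lies in exactly three blocks, and exactly seven blocks meet $K$; they are triples contained in $K$ and form the lines of a Fano plane on $K$.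
\end{lemma}

\begin{proof}
An element lies in at most three blocks, and each gives it at most two neighbors. If $z\in K$, then $z$ has degree $6$ and its neighbors are the elements of $K\setminus\{z\}$. So $z$ lies in three blocks, all of them triples, and removing $z$ from them gives a partition of $K\setminus\{z\}$ into pairs. Hence every block that meets $K$ is a triple inside $K$, there are $7\cdot 3/3=7$ such blocks, and any two elements of $K$ lie in exactly one of them.
\end{proof}

\begin{lemma}\label{lem:closing}
Let $\Gamma$ be a graph and let $K$, $B$ be sets of seven vertices each. Suppose that the sets $N_\Gamma(v)$, $v\in B$, are the seven lines of a Fano plane on $K$, and that $N_\Gamma(z)\subseteq B$ for all $z\in K$. Then $K\cap B=\emptyset$, and $K\cup B$ is the vertex set of a component of $\Gamma$ isomorphic to $G_{14}$.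
\end{lemma}

\begin{proof}
No edge leaves $K\cup B$. The subgraph induced on $K\cup B$ is connected, because two vertices of $K$ lie on a line $N_\Gamma(v)$ and so have the common neighbor $v\in B$, and every vertex of $B$ has neighbors in $K$. If $z\in K\cap B$, then $N_\Gamma(z)\subseteq K\cap B$. So if $K\cap B\ne\emptyset$, connectivity gives $K=B$, and $B$ induces a cubic graph on seven vertices, which is impossible since the degree sum is odd. Thus $K\cap B=\emptyset$, and the edges of the component are exactly the point--line incidences of the Fano plane.
\end{proof}

On $G_{14}$ itself each $T_i$ has at most two elements, so a scheme has weight at most $12$, a deficit of $2$. The deficit turns into a surplus of $4$ as soon as a single vertex is allowed to see each color twice.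

\begin{lemma}[rooted coloring]\label{lem:rooted}
Let $F\cong G_{14}$ have parts $K$ and $B$, let $b\in B$ and $\ell=N_F(b)\subseteq K$. Leave $b$ and the vertices of $K\setminus\ell$ uncolored, give the six vertices of $B\setminus\{b\}$ six distinct single colors, and give each of the six colors to exactly two vertices of $\ell$. Then in $F$ every vertex $v\ne b$ sees each color at most once, and $b$ sees each color twice. The weight is $18$, and only vertices of $\ell$ can have more than one color.
\end{lemma}

\begin{proof}
If $v\in K$, then $N_F(v)\subseteq B$, and no color is repeated on $B$. If $v\in B\setminus\{b\}$, then $v$ and $b$ have exactly one common neighbor, so $N_F(v)$ contains one vertex of $\ell$ and two uncolored vertices. The weight is $6+2\cdot6=18$.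
\end{proof}

We call this a \emph{coloring of $F$ rooted at $b$}. It is usable whenever $b$ has one further neighbor outside $F$ that is uncolored.

\section{Two model cases and the plan of the proof}\label{sec:models}

\begin{example}[cubic graphs]\label{ex:cubic}
Let $H\ne G_{14}$ be connected and cubic. Take $Z=V(H)$ and the blocks $N(v)$, $v\in V(H)$; we call $v$ the \emph{source} of the block $N(v)$. A vertex $z$ lies in the three blocks whose sources are its neighbors, so Lemma~\ref{lem:blocks} applies. If $Q$ had a $7$-clique $K$, the set $B$ of sources of the seven blocks meeting $K$ would contain all neighbors of vertices of $K$, and Lemma~\ref{lem:closing} would give $H=G_{14}$. So $Q$ is $6$-colorable by Brooks' theorem. Giving each vertex its color, every vertex sees each color at most once. This is a scheme of weight exactly $n$.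
\end{example}

The scheme of Example~\ref{ex:cubic} has no surplus to spare. A vertex $y$ of degree $4$ lies in four neighborhoods, so it may conflict with eight vertices, and Brooks' theorem no longer gives six colors. The remedy is to leave $y$ uncolored, at a cost of $1$, and to recover the loss from the weaker constraint at $y$, which may see each color twice.

\begin{example}[one vertex of degree four]\label{ex:one}
Let $H$ be connected of order $n$ with one vertex $y$ of degree $4$ and all other degrees equal to $3$. Fix a neighbor $w$ of $y$ and put $\ell=N(y)\setminus\{w\}$ and $Z=V(H)\setminus\{y\}$. The blocks are $E_v=N(v)\setminus\{y\}$ with source $v\in Z$, and $\ell$ with source $y$. Each $z\in Z$ lies in at most one block for each of its three neighbors, so Lemma~\ref{lem:blocks} applies. The vertex $w$ lies in only two blocks, so it has at most four neighbors in $Q$.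

Suppose first that $Q$ has no $7$-clique. Color $Q-w$ properly with six colors, give $w$ two colors that do not occur on its $Q$-neighbors, and leave $y$ uncolored. A vertex $v\in Z$ has all its colored neighbors in the block $E_v$ and sees each color at most once. The vertex $y$ sees each color at most once on $\ell$ and at most once on $w$, which is allowed as $d(y)-2=2$. The weight is $(n-2)+2=n$: the second color of $w$ pays for $y$.

Now let $K$ be a $7$-clique of $Q$; it does not contain $w$. If $\ell$ is not among the seven lines on $K$, then these are triples $E_v=N(v)$, the three neighbors of each $z\in K$ are sources of lines, and Lemma~\ref{lem:closing} gives $H=G_{14}$, which is false. So $\ell\subseteq K$, and $K$ is the only $7$-clique. Color $Z\setminus(K\cup\{w\})$ by Brooks' theorem and give $w$ two colors as before. On $K$ color only the line $\ell$: give each of the two colors of $w$ to one vertex of $\ell$ and each of the other four colors to two vertices of $\ell$. Every other block meeting $K$ is a line and contains only one vertex of $\ell$, and $y$ sees each color exactly twice. The weight is $(n-9)+2+10=n+3$.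
\end{example}

In general we want every vertex $y$ of degree at least $4$ (a \emph{large} vertex) to be paid for by a neighbor of degree $3$. Four difficulties arise.

\begin{enumerate}
\item Large vertices may be adjacent. Deleting such an edge is harmless by Lemma~\ref{lem:monotone}, unless it splits off a copy of $G_{14}$. These copies are rich by Lemma~\ref{lem:rooted} (Section~\ref{sec:reduction}).
\item A vertex of degree $3$ may have two or three large neighbors, and one extra color cannot pay for all of them. But such a vertex is almost unconstrained. We remove it, which lowers the degrees of its large neighbors, and later give it four or six colors (Section~\ref{sec:phases}).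
\item The neighbors chosen by two large vertices may lie in a common block, and then the count ``at most four conflicts, each blocking one color'' fails. We choose at random and drop chosen vertices that collide (Section~\ref{sec:random}). Every drop is a loss. The structure that makes collisions possible also lowers degrees in the conflict graph nearby, and this yields extra colors (Sections~\ref{sec:conflict} and~\ref{sec:coloring}) that cover the expected loss (Section~\ref{sec:weight}).
\item The $7$-cliques of the conflict graph must be colored separately, either as in Example~\ref{ex:one} or, when the removals in (2) leave a copy of $G_{14}$, by a rooted coloring.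
\end{enumerate}

\section{Reduction to an independent set of large vertices}\label{sec:reduction}

Let $G$ be as in Theorem~\ref{thm:main}. Since $G$ is connected and $G\neq G_{14}$, it is itself a spanning subgraph of $G$ with minimum degree at least $3$ and no component isomorphic to $G_{14}$. Among all such spanning subgraphs take one, $G'$, with the fewest edges, and let $H$ be a component of $G'$. Then $H$ is connected, $\delta(H)\ge3$, $H\not\cong G_{14}$, and
\begin{itemize}
\item[$(\ast)$] for every edge $e=xy$ of $H$ with $d_H(x),d_H(y)\ge4$, the graph $H-e$ has a component isomorphic to $G_{14}$.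
\end{itemize}
Indeed, $G'-e$ still has minimum degree at least $3$, so by minimality it has a component isomorphic to $G_{14}$, and this component lies in $H-e$. Schemes on the components of $G'$ combine to a scheme on $G'$, which is a scheme on $G$ by Lemma~\ref{lem:monotone}(ii). So Theorem~\ref{thm:main} follows from the next proposition.

\begin{proposition}\label{prop:H}
Let $H\not\cong G_{14}$ be a connected graph with $\delta(H)\ge3$ that satisfies $(\ast)$. Then $H$ has a scheme of weight at least $|V(H)|$.
\end{proposition}

From now on $d$ and $N$ refer to $H$. Let $e=xy$ be an edge as in $(\ast)$. If $H-e$ is connected, then $H=G_{14}+e$. Otherwise $e$ is a bridge, and one component $F$ of $H-e$ is isomorphic to $G_{14}$; say $x\in F$. We call $F$ a \emph{pendant}, $x$ its \emph{root} and $y$ its \emph{anchor}. Then $d(x)=4$, $d(y)\ge 4$, all other vertices of $F$ have degree $3$, and $xy$ is the only edge leaving $F$. Two small cases are settled at once.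

\emph{Case A: $H=F+bb'$ with $F\cong G_{14}$.} Take a coloring of $F$ rooted at $b$, with the notation of Lemma~\ref{lem:rooted}. If $b'\in K$, then $b'\notin\ell$ because $bb'$ is a new edge, so $b'$ is uncolored. If $b'\in B$, delete its color. In both cases the ends of the new edge are uncolored, $b$ sees each color $2=d(b)-2$ times, and every other vertex sees each color at most once. The weight is at least $17\ge14$.

\emph{Case B: both sides of a bridge $xy$ are isomorphic to $G_{14}$.} Root the colorings of the two sides at $x$ and $y$. This is a scheme of weight $36\ge28$.

Assume from now on that neither case occurs. Let $M$ be the set of vertices outside all pendants, $P$ the set of anchors, $V_3$ the set of vertices of $M$ of degree $3$, and $L$ the set of vertices of $M\setminus P$ of degree at least $4$.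

\begin{lemma}\label{lem:structure}
Distinct pendants are disjoint, and $P\subseteq M$, so that $M$ is the disjoint union of $V_3$, $L$ and $P$. The set $L\cup P$ is independent. Every vertex of $V_3\cup L$ has all its neighbors in $M$; moreover $N(y)\subseteq V_3$ for $y\in L$, and $N(q)\cap M\subseteq V_3$ for $q\in P$.
\end{lemma}

\begin{proof}
Let $F_1\ne F_2$ be pendants with bridges $e_1,e_2$. Then $e_1\ne e_2$, since Case B is excluded. The edge $e_2$ lies on no cycle of $H$, while $F_1$ has no bridge, so $e_2$ is not an edge of $F_1$. Hence $F_1$ lies in one component of $H-e_2$: it is contained in $F_2$ or disjoint from it, and containment is impossible for distinct sets of the same size. If the anchor $y$ of a pendant $F$ with root $x$ lay in a pendant $F'$, then $F'\ne F$, so $x\notin F'$, and $xy$ would be the bridge of both $F$ and $F'$, which is Case B. So $P\subseteq M$, and anchors have degree at least $4$.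

An edge inside $L\cup P$ joins two vertices of degree at least $4$. By $(\ast)$ and the exclusion of Case A, one of its ends is a root, which is not in $M$; this is a contradiction. Finally, the only edges between $M$ and the pendants join roots to anchors.
\end{proof}

Anchors will be uncolored, and roots are uncolored in a rooted coloring. An anchor $q$ with two pendants therefore has two uncolored neighbors and imposes no constraint. An anchor $q$ with exactly one pendant needs a second uncolored neighbor. It has $d(q)-1\ge3$ neighbors in $M$; choose one of them, $p(q)\in V_3$, and call it the \emph{guard} of $q$. Let $\Phi\subseteq V_3$ be the set of guards. We shall make sure that a guard receives at most one color, which is deleted at the end; the surplus $4$ of the pendant covers this.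

\section{Removing vertices with several large neighbors}\label{sec:phases}

By the computation in Lemma~\ref{lem:monotone}(ii), a vertex $y$ of degree $r+3$ can tolerate $r$ neighbors with arbitrary color sets, provided that it sees each color at most once on its other three neighbors. So a vertex of $V_3$ whose three neighbors all have degree to spare may take all six colors. We collect such vertices greedily, never letting a degree fall below $3$.

\medskip\noindent\textbf{Phase 1.} Start with $X_1=\emptyset$. As long as some $w\in V_3\setminus X_1$ has all three neighbors in $L$ and each neighbor $y$ satisfies $d(y)-|N(y)\cap X_1|\ge4$, add $w$ to $X_1$. For the final set $X_1$ and $y\in L$ put $d_1(y)=d(y)-|N(y)\cap X_1|\ge3$, and let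
\[
L_1=\{y\in L: d_1(y)\ge4\},\qquad D_1=\{y\in L:d_1(y)=3\}.
\]
Then $N(w)\subseteq L$ for $w\in X_1$, so no vertex of $V_3$ has a neighbor in $X_1$. Every vertex of $D_1$ has a neighbor in $X_1$, and no vertex of $V_3\setminus X_1$ has three neighbors in $L_1$.

\medskip\noindent\textbf{Phase 2.} Let $w\in V_3\setminus X_1$ have exactly two neighbors in $L_1$. These are its \emph{heads}, and its third neighbor $t(w)$ is its \emph{tail}; thus $t(w)\in(V_3\setminus X_1)\cup D_1\cup P$. The heads have degree to spare, but the tail may not. If $w$ is to get many colors, the other neighbors of the tail must get few, so we do not let two removed vertices compete at a tail outside $P$; and guards must stay cheap. Start with $X_2=\emptyset$. As long as possible, add to $X_2$ a vertex $w\notin X_2\cup\Phi$ as above such that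
\begin{itemize}
\item both heads $y$ satisfy $d_1(y)-|N(y)\cap X_2|\ge4$, and
\item the tail $u=t(w)$ lies in $P$ or satisfies $(N(u)\setminus\{w\})\cap X_2=\emptyset$.
\end{itemize}
For the final set $X_2$ and $y\in L_1$ put $d_2(y)=d_1(y)-|N(y)\cap X_2|\ge3$, and let
\[
L_2=\{y\in L_1:d_2(y)\ge4\},\qquad D_2=\{y\in L_1:d_2(y)=3\}.
\]
Every vertex of $D_2$ is a head of some vertex of $X_2$.

\medskip
Put $X=X_1\cup X_2$ and $D=D_1\cup D_2$, so that $L$ is the disjoint union of $L_2$ and $D$. The vertices of $L_2$ are still large after the removals, and those of $D$ now behave like vertices of degree $3$. The \emph{residual graph} is $H^*=H[M]-X$, and the \emph{core} is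
\[
Z=M\setminus(X\cup L_2\cup P)=(V_3\setminus X)\cup D ,
\]
so that $V(H^*)=Z\cup L_2\cup P$. Write $N^*(v)=N(v)\cap V(H^*)$ for $v\in V(H^*)$. For $v\in Z$ let
\[
E_v=N(v)\cap Z,\qquad j(v)=|N(v)\cap L_2| .
\]
Note that $j=0$ on $D$, since $L$ is independent. Finally let
\[
U=\{t(w):w\in X_2\}\cap Z,\qquad \partial U=\bigcup_{u\in U}E_u .
\]

\begin{lemma}\label{lem:residual}
\begin{itemize}
\item[(i)] $U\subseteq V_3\cup D_1$. Each $u\in U$ has exactly one neighbor $w_u$ in $X_2$, and $t(w_u)=u$. A vertex of $(V_3\cup D_1)\cap Z$ outside $U$ has no neighbor in $X_2$.
\item[(ii)] $|N^*(u)|=2$ for $u\in U$, and $|N^*(v)|=3$ for $v\in Z\setminus U$.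
\item[(iii)] Each $w\in X_2$ is of exactly one of three types: \textup{(a)} $t(w)\in U$, \textup{(b)} $t(w)\in P$, \textup{(c)} $t(w)\in X_2$.
\item[(iv)] $j(v)\le2$ and $|E_v|\le 3-j(v)$ for $v\in Z$.
\item[(v)] $\Phi\subseteq Z$. If $w\in Z$ and $j(w)=2$, then $w\in\Phi\cup\partial U$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Tails are not in $L_1$, so $U\cap D_2=\emptyset$. A vertex $u\in(V_3\cup D_1)\cap Z$ adjacent to $w\in X_2$ is not in $L_1$, so $u=t(w)\in U$. If $u$ had two neighbors $w,w'\in X_2$, with $w'$ added later, then $t(w')=u\notin P$ and $w$ was already present in $N(u)\setminus\{w'\}$, against the rule of Phase 2.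

(ii) A vertex of $(V_3\cup D_1)\cap Z$ has all its neighbors in $M$ and exactly three neighbors outside $X_1$; by (i), one of them is in $X_2$ if the vertex is in $U$, and none otherwise. For $v\in D_2$ we have $|N^*(v)|=d_2(v)=3$.

(iii) The tail lies in $(V_3\setminus X_1)\cup D_1\cup P$, and $(V_3\setminus X_1)\cup D_1\subseteq Z\cup X_2$.

(iv) A vertex of $V_3\setminus X_1$ has at most two neighbors in $L_1\supseteq L_2$. The sets $E_v$ and $N(v)\cap L_2$ are disjoint subsets of $N^*(v)$.

(v) A guard has a neighbor in $P$, so it is not in $X_1$, and it is excluded from $X_2$. Let $j(w)=2$ and $w\notin\Phi$. Then $w\in V_3\setminus X$, and its two neighbors in $L_2$ are its only neighbors in $L_1$, so they are its heads and satisfy $d_2\ge4$. Since $w$ was not added in Phase 2, its tail $u$ is not in $P$ and has a neighbor $x\in X_2$ with $x\ne w$. If $u\in X_2$, then $w\in V_3$ is not a head of $u$, so $w=t(u)$ and $x$ is a head of $u$; this is impossible since $x\in V_3$. So $u\in(V_3\cup D_1)\cap Z$, and $u\in U$ by (i). Hence $w\in E_u\subseteq\partial U$.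
\end{proof}

The \emph{frozen} vertices are those of
\[
\mathcal F=D\cup U\cup\partial U\cup\Phi\subseteq Z .
\]
They will receive at most one color each. For vertices of $D\cup U$, which contains all neighbors of $X$ in $Z$, and for guards, this makes it cheap to delete their colors at the end. For $\partial U$ it leaves at least four colors free for a vertex $w_u$ of type (a); see Figure~\ref{fig:local}, left.

It remains to pay for $L_2$. For $y\in L_2$ we have $N^*(y)\subseteq V_3\cap Z$ and $|N^*(y)|=d_2(y)\ge4$. Fix $C_y\subseteq N^*(y)$ with $|C_y|=4$; the other neighbors of $y$ are spare and will impose no constraint. The vertices that may play the role of $w$ in Example~\ref{ex:one} are the \emph{candidates}: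
\[
C=\{w\in V_3\cap Z:\ w\notin\mathcal F,\ j(w)=1,\ w\in C_y\text{ for the neighbor }y\in L_2\text{ of }w\}.
\]
For $w\in C$ let $h(w)$ be the number of $v\in E_w$ with $j(v)\ge1$, and for $v\in Z$ let $k(v)=|E_v\cap C|\le3$.

\begin{lemma}\label{lem:candidates}
\begin{itemize}
\item[(i)] A candidate $w$ has one neighbor in $L_2$ and two neighbors in $Z\cup P$; in particular $h(w)\le|E_w|\le2$.
\item[(ii)] The sets $C_y\cap C$, $y\in L_2$, partition $C$.
\item[(iii)] $C_y\setminus C\subseteq V_3\cap(U\cup\partial U\cup\Phi)$ for every $y\in L_2$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Since $w\in Z\setminus U$ has degree $3$, Lemma~\ref{lem:residual}(ii) gives $N(w)=N^*(w)\subseteq Z\cup L_2\cup P$, and $j(w)=1$. (ii) A candidate has a unique neighbor $y\in L_2$, and it lies in $C_y$. (iii) Let $w\in C_y\setminus C$. Then $w\in V_3\cap Z$ and $j(w)\ge1$. If $j(w)=1$, then $w$ is frozen and not in $D$. If $j(w)=2$, apply Lemma~\ref{lem:residual}(v).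
\end{proof}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[big/.style={draw,rectangle,inner sep=3pt},sm/.style={draw,circle,inner sep=1.5pt,minimum size=15pt},far/.style={draw,circle,fill=gray!30,inner sep=1.5pt,minimum size=15pt}]
\node[sm] (w) at (0,0) {$w$};
\node[big] (y1) at (-0.9,1.1) {$y$};
\node[big] (y2) at (0.9,1.1) {$y'$};
\node[sm] (u) at (0,-1.1) {$u$};
\node[far] (x1) at (-0.9,-2.2) {$x$};
\node[far] (x2) at (0.9,-2.2) {$x'$};
\draw (y1)--(w)--(y2) (w)--(u) (x1)--(u)--(x2);
\node[sm] (v) at (6,-0.4) {$v$};
\node[sm] (p1) at (4.9,0.1) {$p$};
\node[sm] (p2) at (7.1,0.1) {$p'$};
\node[big] (z1) at (4.9,1.2) {$y$};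
\node[big] (z2) at (7.1,1.2) {$y'$};
\node[far] (a1) at (3.8,-0.4) {$v_p$};
\node[far] (a2) at (8.2,-0.4) {$v_{p'}$};
\node[sm] (r) at (6,-1.4) {};
\node[far] (b1) at (5.2,-2.2) {};
\node[far] (b2) at (6.8,-2.2) {};
\draw (z1)--(p1)--(v)--(p2)--(z2) (a1)--(p1) (a2)--(p2) (v)--(r) (b1)--(r)--(b2);
\end{tikzpicture}
\caption{Squares are vertices of degree at least $4$ (not all their edges are drawn). Left: a removed vertex $w$ with heads $y,y'$ and a tail $u$ of degree $3$; if the shaded vertices carry one color each, then $w$ can take four colors while $u$ sees no color twice. Right: a vertex $v$ of degree $3$ with two neighbors $p,p'$ that each have an uncolored large neighbor; only the four shaded vertices can conflict with $v$, instead of six.}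
\label{fig:local}
\end{figure}

\section{The random choice}\label{sec:random}

Everything so far is deterministic. Now, independently for each $y\in L_2$, choose at most one element $\sigma(y)$ of $C_y\cap C$, each element with probability exactly $1/4$; this is possible as $|C_y\cap C|\le4$. Let $W$ be the set of chosen vertices. By Lemma~\ref{lem:candidates}(ii), each candidate is in $W$ with probability $1/4$, and two distinct candidates are both in $W$ with probability $0$ (same $y$) or $1/16$ (different $y$).

Fix a linear order on $Z$. For $v\in Z$, every element of $W\cap E_v$ except the first is \emph{dropped at $v$}. Let $I$ be the set of elements of $W$ that are dropped nowhere. Then $|I\cap E_v|\le1$ for all $v\in Z$. Call $y\in L_2$ \emph{served} if $\sigma(y)$ exists and lies in $I$. The only element of $C_y$ that can lie in $I$ is $\sigma(y)$. Let $\lambda(v)$ be the expected number of vertices dropped at $v$.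

\begin{lemma}\label{lem:prob}
\begin{itemize}
\item[(i)] $\lambda(v)=0$ if $k(v)\le1$, $\lambda(v)\le\frac1{16}$ if $k(v)=2$, and $\lambda(v)\le\frac3{16}$ if $k(v)=3$.
\item[(ii)] $\sum_{w\in C}\Pr(w\in I)\ge\frac14|C|-\sum_{v\in Z}\lambda(v)$.
\item[(iii)] If $w\in C$ and $h(w)\ge1$, then $\Pr(w\in I)\ge\frac1{16}$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) The number of vertices dropped at $v$ is at most the number of pairs in $W\cap E_v$, whose expectation is at most $\binom{k(v)}2/16$. (ii) We have $|I|\ge|W|-\sum_v\#\{\text{vertices dropped at }v\}$, and $\mathbb E|W|=|C|/4$. (iii) The candidate $w$ can be dropped only at vertices $v\in E_w$, and this requires that $w$ and another element of $E_v\cap C$ are both in $W$, an event of probability at most $(k(v)-1)/16$. There are at most two such $v$. One of them has $j(v)\ge1$, so $k(v)\le|E_v|\le2$; for the other, $k(v)\le3$. Hence $\Pr(w\in I)\ge\frac14-\frac1{16}-\frac2{16}=\frac1{16}$.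
\end{proof}

Each vertex of $L_2$ costs $1$ and each vertex of $I$ gains at least $1$. If $C_y\subseteq C$ for all $y$ and nothing were ever dropped, then $\mathbb E|I|=|C|/4=|L_2|$ and the books would balance exactly. There are two kinds of loss: the non-candidates in the sets $C_y$, and the drops. The former sit next to $X_2$ or $P$, where there is a large surplus. The latter must be recovered locally, which is the purpose of the finer degree bounds in the next section.

\section{The conflict graph}\label{sec:conflict}

Fix an outcome of the random choice. The \emph{blocks} are
\begin{itemize}
\item the set $E_v$, with \emph{source} $v$, for each $v\in Z$;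
\item the triple $C_y\setminus\{\sigma(y)\}$, with source $y$, for each served $y\in L_2$;
\item two disjoint pairs with union $C_y$, both with source $y$, for each unserved $y\in L_2$.
\end{itemize}
If colors are distinct within each block, a vertex $y\in L_2$ sees each color at most twice on $C_y$, whether served or not. Let $Q$ be the graph on $Z$ in which two vertices are adjacent if they lie in a common block, and let $c(z)$ be the degree of $z$ in $Q$. A vertex $z$ lies only in blocks whose source is in $N^*(z)$, and in at most one block for each source. As $|N^*(z)|\le3$ and blocks have at most three elements, Lemma~\ref{lem:blocks} applies. More precisely, $c(z)$ is at most the sum of the \emph{contributions} of the vertices $x\in N^*(z)$, where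
\begin{itemize}
\item[$(\dagger)$] $x$ contributes at most $2$; it contributes $0$ if $x\in P$, and at most $1$ if $x\in Z$ and $|E_x|\le2$, in particular if $j(x)\ge1$ or $x\in U$.
\end{itemize}

A drop occurs at a vertex $v$ with $k(v)\ge2$. If $j(v)\ge1$, then the block $E_v$ is small, and the candidates in it have fewer conflicts; this is what $h$ counts. If $j(v)=0$, then $v$ itself has fewer conflicts (Figure~\ref{fig:local}, right). So we set
\[
\Lambda=\{v\in V_3\cap Z:\ v\notin\mathcal F,\ j(v)=0,\ k(v)\ge2\},\qquad
\Lambda'=\{v\in\Lambda:\ v\text{ has no $Q$-neighbor in }I\}.
\]
We also single out the tails $u$ for which $w_u$ will have to pay most: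
\[
U'=\{u\in U:\ j(x)\ge1\text{ for some }x\in E_u\}.
\]
The sets $\Lambda$ and $U'$ do not depend on the random choice.

\begin{lemma}\label{lem:degrees}
\begin{itemize}
\item[(i)] $I$ is independent in $Q$, and $c(w)\le4-h(w)$ for $w\in I$.
\item[(ii)] $c(v)\le6-k(v)\le4$ for $v\in\Lambda$.
\item[(iii)] $c(u)\le3$ for $u\in U'$.
\item[(iv)] $c(z)\le5$ for $z\in U\cup\partial U\cup\Phi$.
\item[(v)] The sets $I$, $\Lambda'$, $U'$ are pairwise disjoint.
\end{itemize}
\end{lemma}

\begin{proof}
(i) A block $E_v$ contains at most one element of $I$, and a block with source $y\in L_2$ contains none: it omits $\sigma(y)$ if $y$ is served, and $C_y\cap I=\emptyset$ otherwise. So the neighbor of $w$ in $L_2$ contributes $0$ to $c(w)$. The other two neighbors contribute at most $2$ each, and $h(w)$ of them at most $1$.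
(ii) Of the three neighbors of $v$, the $k(v)$ candidates have $j=1$ and contribute at most $1$ each, so $c(v)\le k(v)+2(3-k(v))$.
(iii) Here $|N^*(u)|=2$, and one of the two vertices has $j\ge1$, so $c(u)\le1+2$.
(iv) A vertex of $U$ has $|N^*|=2$; a vertex of $\partial U$ has an element of $U$ in $N^*$; a guard has an element of $P$ in $N^*$. Apply $(\dagger)$.
(v) Elements of $I$ are not frozen and have $j=1$; elements of $\Lambda'$ are not frozen and have $j=0$; elements of $U'$ are frozen.
\end{proof}

\subsection*{The 7-cliques of $Q$}
Let $K$ be a $7$-clique of $Q$. By Lemma~\ref{lem:blocks} it is a component of $Q$, and the seven blocks meeting it are the lines of a Fano plane on $K$. Their sources are distinct, since two blocks with the same source are pairs. Call $K$ \emph{open} if one of the sources lies in $L_2$, and \emph{closed} otherwise. For an open clique $K$ fix one source $y_K\in L_2$. It is served, because its block is a triple; let $\ell_K=C_{y_K}\setminus\{\sigma(y_K)\}\subseteq K\cap V_3$. Open cliques will be colored as in Example~\ref{ex:one}.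

Closed cliques come from copies of the Heawood graph that the removals have cut off. Let $\mathcal H$ be the set of vertex sets $R\subseteq Z$ of components of $H^*$ isomorphic to $G_{14}$. It does not depend on the random choice.

\begin{lemma}\label{lem:cliques}
\begin{itemize}
\item[(i)] Every closed $7$-clique is contained in a member of $\mathcal H$.
\item[(ii)] Let $R\in\mathcal H$. The blocks meeting $R$ are the sets $E_v=N^*(v)\subseteq R$ with $v\in R$. So no edge of $Q$ leaves $R$, and $R$ is disjoint from all open cliques.
\item[(iii)] Every open clique and every $R\in\mathcal H$ is disjoint from $I\cup\Lambda'\cup U\cup\partial U\cup\Phi$.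
\item[(iv)] For each $R\in\mathcal H$ there is an edge $z_Rq_R$ of $H$ with $z_R\in R\cap D$ and $q_R\in X$, such that $z_R$ is a head of $q_R$ if $q_R\in X_2$.
\end{itemize}
\end{lemma}

\begin{proof}
(i) Let $B\subseteq Z$ be the set of the seven sources. For $v\in B$ we have $|E_v|=3\ge|N^*(v)|$, so $N^*(v)=E_v$ is a line. For $z\in K$ the three blocks through $z$ have three different sources in $N^*(z)$, so $N^*(z)\subseteq B$. Lemma~\ref{lem:closing}, applied in $H^*$, gives $K\cup B\in\mathcal H$.

(ii) A block through $z\in R$ has its source in $N^*(z)\subseteq R\subseteq Z$. An open clique meeting $R$ would be contained in $R$, and its line $\ell_K$ would have a source in $L_2$.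

(iii) Vertices of a $7$-clique have $c=6$, so Lemma~\ref{lem:degrees} gives the claim for cliques. A vertex $z\in R$ has $|N^*(z)|=3$ and $N^*(z)\subseteq R\subseteq Z$. The first fact gives $R\cap U=\emptyset$, and then the second gives $R\cap\partial U=\emptyset$. Also $z$ has no neighbor in $P\cup L_2$, so $R\cap\Phi=R\cap C=\emptyset$; hence $R\cap I=\emptyset$, and $k=0$ on $R$, so $R\cap\Lambda=\emptyset$.

(iv) Since $H[R]\cong G_{14}$, while $H$ is connected and $H\not\cong G_{14}$, some $z\in R$ has a neighbor $q\notin R$. Then $q\in M$ by Lemma~\ref{lem:structure}, and $q\notin N^*(z)$, so $q\in X$. If $q\in X_1$, then $z\in L\cap Z=D$. If $q\in X_2$, then $z\ne t(q)$ because $z\in Z\setminus U$; so $z$ is a head of $q$, and $z\in L_1\cap Z=D_2$.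
\end{proof}

Part (iv) is the point at which the hypothesis $H\not\cong G_{14}$ is used: for $H=G_{14}$ the only member of $\mathcal H$ would be $V(H)$, with no vertex of spare degree at which to root a coloring. Fix $z_R$ and $q_R$ for each $R\in\mathcal H$, and put $\ell_R=N^*(z_R)\subseteq V_3$. We treat $R$ like a pendant with root $z_R$ and anchor $q_R$. A vertex $q\in X$ is \emph{burdened} if $q=q_R$ for at least one $R$; it will be left uncolored. (If it kept six colors, $z_R$ could see each color only once on $\ell_R$, and $R$ would have the deficit of the Heawood graph.)

Let $Z_0$ be the set obtained from $Z$ by removing $I$, $\Lambda'$, $U'$, all open cliques and all $R\in\mathcal H$. By Lemmas~\ref{lem:degrees}(v) and~\ref{lem:cliques}, $Z$ is the disjoint union of $Z_0$, $U'$, $I$, $\Lambda'$, the open cliques and the sets $R$, and no $Q$-edge leaves an open clique or a set $R$. The lines $\ell_K$ and $\ell_R$ are the \emph{exceptional} blocks. They lie in $V_3$, so they avoid $D$, and by Lemma~\ref{lem:cliques}(iii) they avoid $U\cup\partial U\cup\Phi$. Since $I$ and $\Lambda'$ contain no frozen vertex either, we record: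
\begin{itemize}
\item[$(\ddagger)$] no frozen vertex lies in $I\cup\Lambda'$ or in an exceptional block, and $\partial U\subseteq Z_0\cup U'$.
\end{itemize}

\section{The scheme}\label{sec:coloring}

We color in eight steps. Vertices that get one color come first, so that the vertices with few conflicts can then take what is left.

\begin{itemize}
\item[(S1)] \emph{Uncolored vertices and Heawood graphs.} Leave $L_2\cup P$ and the sets $K\setminus\ell_K$, for open cliques $K$, uncolored. Give each pendant a coloring rooted at its root, and each $R\in\mathcal H$ a coloring rooted at $z_R$ (Lemma~\ref{lem:rooted}).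
\item[(S2)] \emph{The set $Z_0$.} The graph $Q[Z_0]$ has maximum degree at most $6$, and it has no $7$-clique by Lemma~\ref{lem:cliques}(i). Take a proper $6$-coloring by Brooks' theorem and give each vertex of $Z_0$ its color.
\item[(S3)] \emph{The set $U'$.} Give the vertices $u\in U'$, one after another, one color each, different from the colors of the $Q$-neighbors of $u$ colored so far and from the colors of the two heads of $w_u$. The former are at most three vertices of $Z_0\cup U'$, with one color each. A head lies in $L_2$ and is uncolored, or it lies in $D_2$; then it is frozen and not in $U$, so by $(\ddagger)$ it was treated in (S1) or (S2) and has at most one color. At most five colors are forbidden.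
\end{itemize}
By $(\ddagger)$, all frozen vertices have now been treated, and \emph{every frozen vertex has at most one color}; no later step adds colors to them.
\begin{itemize}
\item[(S4)] \emph{The set $I$.} The $Q$-neighbors of $w\in I$ lie in $Z_0\cup U'$, because $I$ is independent and no vertex of $\Lambda'$ is $Q$-adjacent to $I$. There are at most $4-h(w)$ of them, with one color each. Give $w$ exactly $2+h(w)\le4$ colors that do not occur on them.
\item[(S5)] \emph{The set $\Lambda'$.} These vertices may be $Q$-adjacent to one another, so we distribute each color separately. Let $g(v)$ be the degree of $v\in\Lambda'$ in $Q[\Lambda']$. The other $c(v)-g(v)$ $Q$-neighbors of $v$ lie in $Z_0\cup U'$, so the list of colors not used on them has at least $6-c(v)+g(v)$ elements. For each color $i$, let $\Lambda'_i$ be the set of vertices of $\Lambda'$ whose list contains $i$. By the Caro--Wei bound, $Q[\Lambda'_i]$ has an independent set of size at least $\sum_{v\in\Lambda_i'}1/(g(v)+1)$; give color $i$ to its vertices.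
\item[(S6)] \emph{The lines $\ell_K$.} For an open clique $K$ let $w=\sigma(y_K)\in I$. Give each color in $A(w)$ to one vertex of $\ell_K$ and each color outside $A(w)$ to two vertices of $\ell_K$.
\item[(S7)] \emph{The set $X$.} Burdened vertices stay uncolored. An unburdened vertex in $X_1$, or in $X_2$ of type (b) or (c), gets all six colors. An unburdened $w\in X_2$ of type (a), with $u=t(w)$, gets all colors that do not occur on $E_u$. Since $|E_u|\le2$ and $E_u\subseteq\partial U$ is frozen, these are at least four colors.
\item[(S8)] \emph{Repairs.} For each $q\in X$ in turn, delete as few colors as possible from neighbors of $q$ in $D\cup U$ so that each color occurs on at most one neighbor of $q$. For each anchor $q$ with exactly one pendant, delete the color of the guard $p(q)$, if it has one.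
\end{itemize}

\begin{lemma}\label{lem:repairs}
Step \textup{(S8)} can be carried out. The number of colors deleted for $q$ is at most $2$ for every $q\in X$, and at most $1$ if $q$ is burdened, or of type \textup{(b)}, or of type \textup{(a)} with $t(q)\in U'$. It is at most $1$ for $q\in P$.
\end{lemma}

\begin{proof}
All vertices of $D\cup U\cup\Phi$ are frozen and have at most one color; this settles $q\in P$. It always suffices to make all but one neighbor of $q\in X$ uncolored. If $q\in X_1$, its neighbors lie in $L=L_2\cup D$, and the colored ones lie in $D$: at most two deletions. Let $q\in X_2$; its heads lie in $L_2\cup D_2$. Deleting the colors of both heads suffices in every type, also in type (c), where the tail may have six colors. In type (b) the tail is uncolored, and in type (a) with $t(q)\in U'$ the color of the tail differs from those of the heads by (S3); in both cases only the two heads can clash, and one deletion suffices. If $q$ is burdened, one of the neighbors whose color we would delete can be taken to be a vertex $z_R$ (a head, if $q\in X_2$), which is uncolored already.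
\end{proof}

\begin{lemma}\label{lem:scheme}
The resulting map $A$ is a scheme on $H$.
\end{lemma}

\begin{proof}
Deletions only decrease the counts below, so we may ignore (S8) except at $X\cup P$.

First, \emph{every non-exceptional block contains each color at most once.} On $Z_0\cup U'\cup I\cup\Lambda'$, steps (S2)--(S5) give disjoint color sets to $Q$-adjacent vertices. A block that meets an open clique $K$ is a line of the Fano plane on $K$; if it is not $\ell_K$, it contains one point of $\ell_K$ and two uncolored points. A block that meets $R\in\mathcal H$ is a neighborhood $N^*(v)$ with $v\in R$, and for $v\ne z_R$ Lemma~\ref{lem:rooted} applies.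

Fix a color $i$. For $v\in V(H^*)\setminus P$ let $r(v)=|N(v)\cap X|$, so that $d(v)=|N^*(v)|+r(v)$. Recall that $L_2\cup P$ is uncolored, so the colored neighbors of $v\in Z$ lie in $E_v\cup X$. We count how often each vertex sees $i$.
\begin{itemize}
\item $v\in Z\setminus U$, not of the form $z_R$. Then $d(v)=3+r(v)$, and $E_v$ is not exceptional, so the count is at most $1+r(v)=d(v)-2$.
\item $v=z_R$. Again $d(v)=3+r(v)$. The count is $2$ on $\ell_R$ and at most $r(v)-1$ on $X$, as $q_R$ is uncolored.
\item $u\in U$. Then $d(u)=2+r(u)$, and $u$ is not of the form $z_R$. The vertex $w_u$ has type (a), and its colors avoid those on the block $E_u$, so the count on $E_u\cup\{w_u\}$ is at most $1$. The other $r(u)-1$ neighbors in $X$ bring it to at most $r(u)=d(u)-2$.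
\item $y\in L_2$. It suffices that $i$ occurs at most twice on $C_y$, since the other $d(y)-4$ neighbors add at most $d(y)-4$. If $y$ is unserved, $i$ occurs at most once on each pair. If $y$ is served and its triple is not exceptional, $i$ occurs at most once on the triple and once on $\sigma(y)$. If the triple is $\ell_K$, then by (S6) $i$ occurs twice on $\ell_K$ and not on $\sigma(y)$, or once on each.
\item $q\in X$. Here $d(q)=3$, and the count is at most $1$ by (S8).
\item $q\in P$. Two neighbors of $q$ are uncolored: two roots, or the root and the guard.
\item Vertices of pendants. A root has degree $4$ and an uncolored anchor, and it sees $i$ twice. All other vertices have degree $3$ and see $i$ at most once.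
\end{itemize}
These are all vertices, since $M=Z\cup L_2\cup X\cup P$.
\end{proof}

\section{The expected weight}\label{sec:weight}

For $v\in\Lambda$ put $\beta(v)=\frac15$ if $k(v)=2$ and $\beta(v)=\frac12$ if $k(v)=3$. For $q\in X\cup P$ put $\nu(q)=1$ if $q\in X_2$ is of type (a) with $t(q)\notin U'$, and $\nu(q)=2$ otherwise. These numbers do not depend on the random choice.

\begin{lemma}\label{lem:surplus}
For every outcome of the random choice, the surplus of $V(H)$ is at least
\begin{equation}\label{eq:surplus}
\sum_{w\in I}\bigl(1+h(w)\bigr)+\sum_{v\in\Lambda'}\beta(v)+\sum_{q\in X\cup P}\nu(q)-|L_2| .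
\end{equation}
\end{lemma}

\begin{proof}
We first compute surpluses before the repairs. The set $Z_0\cup U'$ has surplus $0$, and $L_2$ has surplus $-|L_2|$. A vertex $w\in I$ has surplus $1+h(w)$. An open clique $K$ carries $|A(w)|+2(6-|A(w)|)=12-|A(w)|\ge8$ colors, where $w=\sigma(y_K)$, so its surplus is positive. The number of colors given in (S5) is at least
\[
\sum_{v\in\Lambda'}\frac{6-c(v)+g(v)}{g(v)+1}=\sum_{v\in\Lambda'}\Bigl(1+\frac{5-c(v)}{g(v)+1}\Bigr).
\]
Since $g(v)\le c(v)\le6-k(v)\le4$, we have $\frac{5-c}{g+1}\ge\frac{5-c}{c+1}$, which decreases in $c$ and equals $\frac15$ at $c=4$ and $\frac12$ at $c=3$. So $\Lambda'$ has surplus at least $\sum_{v\in\Lambda'}\beta(v)$.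

Each pendant and each $R\in\mathcal H$ has surplus $18-14=4$. Credit it to the anchor, respectively to $q_R$, and charge each deletion in (S8) to the vertex $q$ for which it is made. The net amount at $q\in X\cup P$, namely $|A(q)|-1-\text{deletions}+\text{credit}$, is bounded with Lemma~\ref{lem:repairs} as follows.
\begin{center}
\begin{tabular}{lcccc}
\hline
vertex $q$ & $|A(q)|$ & deletions & credit & net\\
\hline
$X_1$, unburdened & $6$ & $\le2$ & $0$ & $\ge3$\\
$X_2$ of type (a), $t(q)\notin U'$, unburdened & $\ge4$ & $\le2$ & $0$ & $\ge1$\\
$X_2$ of type (a), $t(q)\in U'$, unburdened & $\ge4$ & $\le1$ & $0$ & $\ge2$\\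
$X_2$ of type (b), unburdened & $6$ & $\le1$ & $0$ & $\ge4$\\
$X_2$ of type (c), unburdened & $6$ & $\le2$ & $0$ & $\ge3$\\
$X$, burdened & $0$ & $\le1$ & $\ge4$ & $\ge2$\\
$P$ & $0$ & $\le1$ & $\ge4$ & $\ge2$\\
\hline
\end{tabular}
\end{center}
In every row the net amount is at least $\nu(q)$.
\end{proof}

We show that \eqref{eq:surplus} has nonnegative expectation. For $w\in Z$ define the \emph{share}
\[
s(w)=\tfrac14\,\bigl|\{y\in L_2: w\in C_y\setminus C\}\bigr|\le\tfrac14 j(w),
\]
which vanishes unless $w\in V_3\cap(U\cup\partial U\cup\Phi)$, by Lemma~\ref{lem:candidates}(iii). Since $|C_y|=4$ and the sets $C_y\cap C$ partition $C$,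
\[
|L_2|=\tfrac14\sum_{y\in L_2}|C_y|=\tfrac14|C|+\sum_{w\in Z}s(w).
\]
With Lemma~\ref{lem:prob}(ii), the expectation of \eqref{eq:surplus} is nonnegative once we prove the following inequality.

\begin{lemma}\label{lem:accounts}
\begin{equation}\label{eq:accounts}
\sum_{q\in X\cup P}\nu(q)+\sum_{w\in C}h(w)\Pr(w\in I)+\sum_{v\in\Lambda}\beta(v)\Pr(v\in\Lambda')\ \ge\ \sum_{w\in Z}s(w)+\sum_{v\in Z}\lambda(v).
\end{equation}
\end{lemma}

\begin{proof}
We let the terms on the left pay for the terms on the right. The first sum pays all shares and all $\lambda(v)$ with $v$ frozen; the other two sums pay the remaining $\lambda(v)$. Recall that always $s\le\frac12$ and $\lambda\le\frac3{16}$.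

\medskip\noindent\emph{Shares and frozen vertices.} For $u\in U$ the set $E_u$ is frozen, so $k(u)=0$ and $\lambda(u)=0$. The other terms are assigned as follows.
\begin{itemize}
\item For $v\in D_1$, a neighbor in $X_1$ pays $\lambda(v)$. Each $q\in X_1$ pays at most $3\cdot\frac3{16}<2$.
\item For $p\in\Phi$, an anchor $q$ with $p(q)=p$ pays $s(p)+\lambda(p)\le\frac12+\frac3{16}<2$.
\item Each $w\in X_2$ pays $\lambda(y)$ for its heads $y\in D_2$, at most $\frac6{16}$ in total; this covers $D_2$. If $w$ has type (a), with $u=t(w)$, it also pays $s(u)$ in case $u\notin\Phi$, and $s(x)+\lambda(x)$ for each $x\in E_u\setminus(D\cup\Phi)$.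
\end{itemize}
Every share and every $\lambda(v)$ with $v\in\mathcal F=D\cup U\cup\partial U\cup\Phi$ is now covered. Types (b) and (c) pay at most $\frac6{16}<2$. Let $w$ have type (a) and $u=t(w)$.

If $u\notin\Phi$, then $j(u)\le1$. Otherwise $u\in V_3$, its neighbors are two vertices of $L_2$ and $w\in X_2$, none of which is in $U$, so $u\notin\partial U$, against Lemma~\ref{lem:residual}(v). Hence $w$ pays at most $\frac14$ for $s(u)$.

For $x\in E_u$ we have $u\in E_x\setminus C$, so $k(x)\le|E_x|-1\le 2-j(x)$. If $j(x)=0$, then $s(x)=0$ and $\lambda(x)\le\frac1{16}$. If $j(x)\ge1$, then $\lambda(x)=0$ and $s(x)\le\frac12$. Since $|E_u|\le2$, the vertex $w$ pays at most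
\[
\tfrac6{16}+\tfrac14+\tfrac2{16}=\tfrac34<1\ \text{ if }u\notin U',\qquad
\tfrac6{16}+\tfrac14+1=\tfrac{13}8<2\ \text{ if }u\in U'.
\]
The second bound exceeds $1$; this is why $U'$ was colored separately in (S3), which saves one repair.

\medskip\noindent\emph{Vertices that are not frozen.} Let $\Pi$ be the set of pairs $(w,v)$ with $w\in C$, $v\in E_w$ and $j(v)\ge1$. By the definition of $h$,
\[
\sum_{w\in C}h(w)\Pr(w\in I)=\sum_{(w,v)\in\Pi}\Pr(w\in I).
\]
The summand for $(w,v)$ is a \emph{pair term at $v$}; it is at least $\frac1{16}$ by Lemma~\ref{lem:prob}(iii). Let $v\in Z\setminus\mathcal F$ with $k(v)\ge2$; for other unfrozen $v$ there is nothing to pay. Then $v\in V_3$, and $j(v)\le1$ since $|E_v|\ge2$.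

\emph{Case $j(v)=1$.} Then $|E_v|\le2$, so $k(v)=2$ and $E_v$ consists of two candidates. They give two pair terms at $v$, worth at least $\frac2{16}\ge\lambda(v)$.

\emph{Case $j(v)=0$.} Then $v\in\Lambda$, and $v$ uses its own term $\beta(v)\Pr(v\in\Lambda')$. This term is small if many $Q$-neighbors of $v$ are candidates, but such candidates provide pair terms. For a candidate $p\in E_v$ write $N(p)=\{y,v,v_p\}$ with $y\in L_2$ (Figure~\ref{fig:local}, right), so that $E_p\subseteq\{v,v_p\}$. Let $\tau$ be the number of candidates $p\in E_v$ with $v_p\in C$. For each such $p$ we have $(v_p,p)\in\Pi$, since $j(p)=1$, and $v$ takes this pair term at $p$. It was not used in the previous case, because $v\notin C$ gives $k(p)\le1$; and no other vertex takes it, because $v$ is determined as the neighbor of $p$ other than $y$ and $v_p$. So $v$ receives at least $\beta(v)\Pr(v\in\Lambda')+\frac\tau{16}$.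

As $v$ has no neighbor in $L_2$, its $Q$-neighbors are the elements of the sets $E_p\setminus\{v\}$, $p\in E_v$, which do not depend on the random choice. Each of them lies in $I$ with probability at most $\frac14$, and with probability $0$ if it is not a candidate.
\begin{itemize}
\item If $k(v)=3$, at most $\tau\le3$ of the $Q$-neighbors are candidates, so $\Pr(v\in\Lambda')\ge1-\frac\tau4$, and $v$ receives at least $\frac12\bigl(1-\frac\tau4\bigr)+\frac\tau{16}=\frac12-\frac\tau{16}\ge\frac5{16}>\frac3{16}\ge\lambda(v)$.
\item If $k(v)=2$ and $\tau\ge1$, then $v$ receives at least $\frac1{16}\ge\lambda(v)$.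
\item If $k(v)=2$ and $\tau=0$, only the at most two $Q$-neighbors reached through the third neighbor of $v$ can be candidates. So $\Pr(v\in\Lambda')\ge1-\frac24$, and $v$ receives at least $\frac15\cdot\frac12=\frac1{10}>\frac1{16}\ge\lambda(v)$.
\end{itemize}
Each term on the left of \eqref{eq:accounts} has been used at most once, and each term on the right has been paid.
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:H} and Theorem~\ref{thm:main}]
Cases A and B were settled in Section~\ref{sec:reduction}. Otherwise, by Lemma~\ref{lem:accounts}, the quantity \eqref{eq:surplus} has nonnegative expectation, so it is nonnegative for some outcome. For this outcome, Lemmas~\ref{lem:scheme} and~\ref{lem:surplus} give a scheme on $H$ of weight at least $|V(H)|$. This proves Proposition~\ref{prop:H}, and with it the existence of a scheme of weight at least $n$ on $G$. Then $\sum_i|T_i|\ge n$, some admissible set $T_i$ has at least $n/6$ elements, and $\gamma_{\times2,t}(G)\le n-n/6$.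
\end{proof}

\section{Sharpness and disconnected graphs}\label{sec:sharp}

The Heawood graph is extremal because any two vertices in the same part share a neighbor. The same property on two parts of size $6$ gives the ratio $10/12$.

\begin{proof}[Proof of Theorem~\ref{thm:sharp}]
(a) Let $G_{12}$ be the bipartite graph with parts $\mathbb Z_6$ and $\{j':j\in\mathbb Z_6\}$ in which $i$ is adjacent to $(i+s)'$ for $s\in\{0,1,3\}$. It is cubic, and it is connected because the edges $ii'$ and $i(i+1)'$ form a cycle through all twelve vertices. Two vertices $a,b$ of the first part, and likewise $a',b'$ of the second, have a common neighbor if and only if $a-b$ is a difference of two elements of $\{0,1,3\}$. These differences are $\pm1,\pm2,\pm3$, that is, $1,5,2,4,3,3$ modulo $6$, so every nonzero residue occurs. As the graph is cubic, an admissible set has at most one vertex in each part. The set $\{0,0'\}$ is admissible, since each neighborhood lies in one part. Hence $\gamma_{\times2,t}(G_{12})=12-2=10=\frac56\cdot12$.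

(b) Apply Theorem~\ref{thm:main} to each component not isomorphic to $G_{14}$. In a component isomorphic to $G_{14}$, give six vertices of each part six distinct single colors. Each neighborhood lies in one part, so this is a scheme, of weight $12=14-2$. Together we obtain a scheme on $G$ of weight at least $n-2h$, so some $T_i$ has at least $(n-2h)/6$ elements, and
\[
\gamma_{\times2,t}(G)\le n-\frac{n-2h}6=\frac{5n}6+\frac h3 .
\]
For equality, recall from the introduction that $\gamma_{\times2,t}(G_{14})=12=\frac{5\cdot14}6+\frac13$. Both sides of the bound are additive over components, so with (a) equality holds for every disjoint union of copies of $G_{14}$ and $G_{12}$.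
\end{proof}

Part (b) also shows the role of connectivity in Theorem~\ref{thm:main}: taking $h=0$, the bound $5n/6$ holds for every graph with $\delta\ge3$ that has no component isomorphic to $G_{14}$.

\begin{thebibliography}{1}
\bibitem{strong}
\emph{Strong transversals in hypergraphs and double total domination in graphs},
\texttt{https://pure.royalholloway.ac.uk/files/6351130/090777001.pdf}.
\end{thebibliography}
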